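# Deciding the Rosenfeld Property, one component at a time

## 1. Triangular systems near a prime ideal

We start with two ordinary polynomials in $\mathbb{Q}[z,w]$, where $z$ counts as the lower variable and $w$ as the higher one:
$$A_1=z^2-z,\qquad A_2=w^2-1+z .$$
The system is triangular: $A_1$ involves only $z$, and $A_2$ adds $w$ on top. Put $S_1=\partial A_1/\partial z=2z-1$ and $S_2=\partial A_2/\partial w=2w$. The common zeros are $(z,w)=(0,\pm1)$ and $(1,0)$, and $S_1S_2\neq0$ only at $(0,\pm1)$. So $z$ vanishes at every zero where $S_1S_2\ne0$. Algebraically,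
$$w^2z=zA_2-A_1 .\tag{1}$$

There is something unpleasant about (1): $z$ is a polynomial in the lower variable alone, yet the identity uses the higher equation $A_2$. If the only multipliers allowed are powers of $S_1S_2$, this cannot be avoided. Indeed, if $(S_1S_2)^kz\in(A_1)$ in $\mathbb{Q}[z,w]$, then setting $z=w=1$ gives $2^k=0$.

Now pick one of the zeros, that is, the prime ideal $\mathfrak p=(z,w-1)$, and allow every multiplier outside $\mathfrak p$. Since $z-1\notin\mathfrak p$ and
$$(z-1)z=A_1,$$
the lower equation alone suffices. This is a general phenomenon, and the whole proof turns on it.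

**Lemma 1.** Let $F$ be a field, $X$ a (possibly infinite) set of variables, $u_1,\dots,u_q$ distinct elements of $X$, and $E=X\setminus\{u_1,\dots,u_q\}$. For each $l$ let $A_l\in F[X]$ be a polynomial in which none of $u_{l+1},\dots,u_q$ occurs, and put $S_l=\partial A_l/\partial u_l$. Let $\mathfrak p$ be a prime ideal of $F[X]$ with
$$A_l\in\mathfrak p,\quad S_l\notin\mathfrak p\quad(1\le l\le q),\qquad \mathfrak p\cap F[E]=0 .$$
Then for every $f\in\mathfrak p$ there is $g\in F[X]\setminus\mathfrak p$ with $gf\in(A_1,\dots,A_q)F[X]$.

*Proof.* **Setting up a tower.** The aim is to turn the variables of $E$ into constants and then add $u_1,\dots,u_q$ one at a time. Let $k=F(E)$ and $B_l=k[u_1,\dots,u_l]$, so $A_l\in B_l$. The ring $B_q$ is the localization of $F[X]$ at $F[E]\setminus\{0\}$, and $\mathfrak p$ is disjoint from this multiplicative set. Hence $\mathfrak pB_q$ is prime and $\mathfrak pB_q\cap F[X]=\mathfrak p$. Put $\mathfrak p_l=\mathfrak pB_q\cap B_l$, a prime ideal of $B_l$. Then $A_l\in\mathfrak p_l$, $S_l\notin\mathfrak p_l$, and $\mathfrak p_l\cap B_{l-1}=\mathfrak p_{l-1}$.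

**Climbing the tower.** We show by induction on $l$ that $\mathfrak p_l$ is maximal and that
$$\mathfrak p_l(B_l)_{\mathfrak p_l}=(A_1,\dots,A_l)(B_l)_{\mathfrak p_l}.\tag{2}$$
For $l=0$ we have $B_0=k$, a field, and $\mathfrak p_0=0$. Let $l\ge1$. By induction $\kappa=B_{l-1}/\mathfrak p_{l-1}$ is a field, and $B_l/\mathfrak p_{l-1}B_l=\kappa[u_l]$. Let $\bar{\mathfrak p}\subset\kappa[u_l]$ be the prime induced by $\mathfrak p_l$. It contains the image $\bar A_l$ of $A_l$. It does not contain the image of $S_l$, which is the derivative $d\bar A_l/du_l$. So this derivative is nonzero, and therefore $\bar A_l\neq0$. Thus $\bar{\mathfrak p}\ne0$, so $\bar{\mathfrak p}=(\mu)$ with $\mu$ irreducible; in particular $\bar{\mathfrak p}$, and hence $\mathfrak p_l$, is maximal.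

Write $\bar A_l=\mu\nu$. The derivative $\mu'\nu+\mu\nu'$ is not in $(\mu)$, so $\mu\nmid\nu$, and $\nu$ is a unit in
$$\kappa[u_l]_{(\mu)}=(B_l)_{\mathfrak p_l}/\mathfrak p_{l-1}(B_l)_{\mathfrak p_l}.$$
In this quotient ring the maximal ideal is generated by $\mu$, hence by $\bar A_l$. So $\mathfrak p_l(B_l)_{\mathfrak p_l}$ is generated by $\mathfrak p_{l-1}$ and $A_l$. By induction each $b\in\mathfrak p_{l-1}$ satisfies $hb\in(A_1,\dots,A_{l-1})B_{l-1}$ for some $h\in B_{l-1}\setminus\mathfrak p_{l-1}$. Such an $h$ is not in $\mathfrak p_l$, so it is a unit in $(B_l)_{\mathfrak p_l}$, and $b$ lies in the ideal generated by $A_1,\dots,A_{l-1}$. This proves (2).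

**Clearing denominators.** Let $f\in\mathfrak p\subset\mathfrak p_q$. By (2) for $l=q$ there is $g'\in B_q\setminus\mathfrak p_q$ with $g'f\in(A_1,\dots,A_q)B_q$. Choose a nonzero $c\in F[E]$ such that $g=cg'\in F[X]$ and $gf\in(A_1,\dots,A_q)F[X]$. Since $c$ is a unit of $B_q$, $g\notin\mathfrak p_q$, hence $g\notin\mathfrak p$. $\square$

**How truncation enters.** Suppose $X_0\subset X$ satisfies $X_0\cap\{u_1,\dots,u_q\}=\{u_1,\dots,u_r\}$ and $A_1,\dots,A_r\in F[X_0]$. Then the lemma applies to the prime $\mathfrak p\cap F[X_0]$ of $F[X_0]$. An element of $\mathfrak p$ that lives in the lower variables $X_0$ is thus handled by the lower equations $A_1,\dots,A_r$ alone, with a multiplier $g\in F[X_0]\setminus\mathfrak p$.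

**What it is for.** We shall meet systems of partial differential equations in which one wants to rewrite an expression while keeping all leading derivatives below a bound $v$, and then differentiate. An identity like (1), which uses an equation above the bound, is useless there: after differentiation it brings in derivatives that are too high. Lemma 1 replaces such identities by ones that respect the bound, at the price of working at one prime at a time.

## 2. Differential polynomials, rankings, autoreduced sets

Let $\mathcal F$ be a differential field of characteristic zero with commuting derivations $\Delta=\{\delta_1,\dots,\delta_m\}$, $m\ge2$. Assume $\mathcal F$ is *computable*: its elements have finite representations, and field operations, derivations and equality testing are effective. An example is $\mathbb{Q}(x_1,\dots,x_m)$ with $\delta_i=\partial/\partial x_i$. Let $\Theta$ be the free commutative monoid generated by $\Delta$, let $\mathcal R=\mathcal F\{y_1,\dots,y_n\}$ ($n\ge 1$) be the differential polynomial ring, and let $\Theta Y=\{\theta y_j\}$ be its set of derivatives. As a ring, $\mathcal R$ is the polynomial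 ring over $\mathcal F$ in the variables $\Theta Y$. In examples with $m=2$, subscripts $1,2$ on an indeterminate denote $\delta_1,\delta_2$; so $s_1=\delta_1s$ and $y_{12}=\delta_1\delta_2y$.

**Ranking.** A ranking is a total order $\preceq$ on $\Theta Y$ such that
$$u\prec\delta u,\qquad u\preceq v\ \Rightarrow\ \delta u\preceq\delta v\qquad(u,v\in\Theta Y,\ \delta\in\Delta).$$
Since $\delta u=\delta v$ only for $u=v$, also $u\prec v$ implies $\delta u\prec\delta v$. It is a standard fact that a ranking is a well-ordering. A ranking is *orderly* if derivatives of lower order are always lower. For instance, compare first the order, then the index of the indeterminate, then the exponent vectors lexicographically. Fix a ranking.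

**Leader, initial, separant.** For $A\in\mathcal R\setminus\mathcal F$, the leader $u_A$ is the highest derivative appearing in $A$, the initial $I_A$ is the leading coefficient of $A$ as a polynomial in $u_A$, and the separant is $S_A=\partial A/\partial u_A$. Example: if $z\prec t$, then $A=zt^2+t$ has leader $t$, initial $z$ and separant $2zt+1$. In characteristic zero $S_A\neq0$.

**Reduction.** $G\in\mathcal R$ is *partially reduced* with respect to a finite set $\mathbf A$ if no proper derivative of any leader $u_A$, $A\in\mathbf A$, appears in $G$. It is *reduced* if $G=0$, or if $G$ is partially reduced and $\deg_{u_A}G<\deg_{u_A}A$ for all $A\in\mathbf A$. Example: with respect to $\{z^2-z\}$, the polynomial $z^5s_1$ is partially reduced but not reduced, and $z_1s$ is not partially reduced.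

**Autoreduced set.** A set $\mathbf A\subset\mathcal R\setminus\mathcal F$ is autoreduced if each element is reduced with respect to every other element. Autoreduced sets are finite (standard). Example: for $z\prec t$ the set $\{z^2-z,\ zt^2+t\}$ is autoreduced, while $\{z^2-z,\ z^2t+t\}$ is not, because its second element has degree $2$ in $z$.

Let $\mathbf A=\{A_1,\dots,A_p\}$ be autoreduced, with leaders $u_1,\dots,u_p$ and separants $S_1,\dots,S_p$. Leaders are distinct: $u_i=u_j$ with $i\ne j$ would require $\deg_{u_i}A_i<\deg_{u_i}A_j$ and the reverse. So we may number them as $u_1\prec\dots\prec u_p$. No $u_i$ is a derivative of another $u_j$, because $u_i$ appears in $A_i$, which is partially reduced with respect to $A_j$. If $\mathbf A=\emptyset$, then $[\mathbf A]=0$ and everything below is trivial, so let $p\ge1$. We use this notation throughout: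

- $U=\{u_1,\dots,u_p\}$;
- $V$ is the set of derivatives that are not proper derivatives of any $u_i$, and $N=\mathcal F[V]$, which is exactly the ring of partially reduced polynomials;
- $W=V\setminus U$;
- $V_{\prec v}=\{x\in V:x\prec v\}$, $N_{\prec v}=\mathcal F[V_{\prec v}]$, and $\mathcal R_{\prec v}$ is the polynomial ring in all derivatives $\prec v$.

We have $A_i\in N$: it is partially reduced with respect to the other $A_j$, and proper derivatives of $u_i$ are higher than $u_i$, so they do not appear in $A_i$. Hence $U\subset V$ and all separants and initials lie in $N$.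

## 3. The Rosenfeld Property and the decision problem

Let $[\mathbf A]$ be the differential ideal and $(\mathbf A)$ the ordinary ideal of $\mathcal R$ generated by $\mathbf A$. Let $S$ be the product of all separants and $H$ the product of all initials and separants. For a polynomial $G$ put
$$J_G=(\mathbf A):G^\infty=\{f\in\mathcal R:\ G^kf\in(\mathbf A)\text{ for some }k\ge0\}.$$

**Rosenfeld Property.** $\mathbf A$ has the Rosenfeld Property if every partially reduced element of $[\mathbf A]$ lies in $J_H$. It has the Strong Rosenfeld Property if every such element lies in $J_S$.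

In words: if a consequence of the differential system involves no derivative that the system determines by differentiation, then it should already be an *algebraic* consequence of $\mathbf A$, after division by separants (and initials). Since $S$ divides $H$, $J_S\subset J_H$, so the strong property implies the other one.

To treat both at once, let $G\in N$ be any polynomial such that **$S$ divides a power of $G$**, and say that $\mathbf A$ has $\mathrm{RP}_G$ if
$$[\mathbf A]\cap N\subset J_G .$$
Then $\mathrm{RP}_H$ is the Rosenfeld Property and $\mathrm{RP}_S$ is the Strong Rosenfeld Property. The property depends only on $\mathbf A$, its leaders and $G$, not otherwise on the ranking.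

**The decision problem.** It is posed in "Computational Differential Algebra" (https://irmar.univ-rennes1.fr/sites/irmar.univ-rennes1.fr/files/medias/files/lecture-3.pdf). Fix $\mathcal F$, $m\ge2$, $n\ge1$. The input is a ranking, given by a decision procedure that on two derivatives (exponent vectors and indices) decides whether the first is $\preceq$ the second, together with a finite autoreduced set $\mathbf A$, each element being a finite list of monomials in derivatives with coefficients in the finite representation of $\mathcal F$. Is there, for all such $\mathcal F,m,n$, an algorithm that decides on every input whether $\mathbf A$ has (i) the Rosenfeld Property, (ii) the Strong Rosenfeld Property?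

The answer is yes for both. The difficulty is that $[\mathbf A]\cap N$ is defined by infinitely many generators $\theta A_i$, so we need a finite test.

## 4. Partial remainders and $\Delta$-polynomials

**Leading forms.** First we record how derivatives of the $A_i$ look. For $\theta\neq1$,
$$\theta A_i=S_i\,\theta u_i+T_{\theta,i},\qquad T_{\theta,i}\in\mathcal R_{\prec\theta u_i}.\tag{3}$$
For $\theta=\delta$, the chain rule writes $\delta A_i$ as the sum of the terms $(\partial A_i/\partial x)\,\delta x$ and of $A_i$ with $\delta$ applied to its coefficients. If $x\prec u_i$ then $\delta x\prec\delta u_i$, and all derivatives in $A_i$ are $\preceq u_i\prec\delta u_i$. This gives (3). If (3) holds for $\theta$, put $w=\theta u_i$; then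
$$\delta\theta A_i=S_i\,\delta w+(\delta S_i)\,w+\delta T_{\theta,i}.$$
Here $\delta S_i$ involves only derivatives $\preceq\delta u_i\prec\delta w$, we have $w\prec\delta w$, and $\delta T_{\theta,i}$ involves only derivatives $\prec\delta w$, since $x\prec w$ gives $x\prec\delta x\prec\delta w$.

**Partial remainders.** The aim is to remove from a polynomial all derivatives outside $V$, multiplying only by separants. Let $f\in\mathcal R_{\prec v}$. If $f\notin N$, let $w\notin V$ be the highest derivative outside $V$ that occurs in $f$, write $w=\theta u_l$ with $\theta\ne1$, and let $d=\deg_wf$. Let $f_1$ be obtained from $S_l^df$ by substituting $-T_{\theta,l}/S_l$ for $w$; it is a polynomial, and $S_l^df\equiv f_1$ modulo $(\theta A_l)$ in $\mathcal R_{\prec v}$, by (3). Since $S_l\in N_{\prec v}$ and $T_{\theta,l}\in\mathcal R_{\prec w}$, all derivatives outside $V$ that occur in $f_1$ are $\prec w$. Repeat with $f_1$. The derivatives $w$ decrease strictly, so by well-ordering the process stops. It yields a product $s$ of separants $S_l$ with $u_l\prec v$, and $f'\in N_{\prec v}$, such that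
$$sf\equiv f'\quad\text{modulo the ideal of }\mathcal R_{\prec v}\text{ generated by the }\theta A_l\text{ with }\theta\neq1,\ \theta u_l\prec v.\tag{4}$$
Call $f'$ a *partial remainder* of $f$. For $f\in\mathcal R$ without a bound $v$, the same process gives $sf\equiv f'\bmod[\mathbf A]$ with $f'\in N$. Each step uses finitely many ranking queries.

Example: with respect to $z^2-z$ (with $s$ a further indeterminate of which no leader is a derivative), take $f=z_1s+zs_1$. The only derivative outside $V$ is $z_1$, and $\delta_1(z^2-z)=(2z-1)z_1$. So $T=0$, and
$$(2z-1)f=s\,\delta_1(z^2-z)+(2z-1)zs_1 ,$$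
with partial remainder $(2z-1)zs_1$.

**$\Delta$-polynomials.** Trouble can arise when the same derivative is a derivative of two leaders. Let $\Pi$ be the set of pairs $i<j$ with $u_i=\alpha y_k$, $u_j=\beta y_k$ for the same $k$. For $(i,j)\in\Pi$ let $\lambda=\mathrm{lcm}(\alpha,\beta)$, $v_{ij}=\lambda y_k$, $\theta_{ij}=\lambda/\alpha$ and $\theta_{ji}=\lambda/\beta$. Both quotients are $\neq1$, since no leader is a derivative of another. Put
$$\Delta_{ij}=S_j\,\theta_{ij}A_i-S_i\,\theta_{ji}A_j .$$
By (3) the terms $S_iS_jv_{ij}$ cancel, so $\Delta_{ij}\in\mathcal R_{\prec v_{ij}}$. Let $R_{ij}\in N_{\prec v_{ij}}$ be any partial remainder of $\Delta_{ij}$ as in (4), with $v=v_{ij}$. Then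
$$R_{ij}\in[\mathbf A]\cap N.\tag{5}$$

**Theorem 2.** $\mathbf A$ has $\mathrm{RP}_G$ if and only if $R_{ij}\in J_G$ for all $(i,j)\in\Pi$.

**Theorem 3.** The Rosenfeld Property and the Strong Rosenfeld Property are decidable, uniformly in $\mathcal F$, $m$, $n$.

By (5), the "only if" part of Theorem 2 is immediate. All the work is in "if".

## 5. Small systems by hand

**No collisions.** Suppose $\Pi=\emptyset$, for instance $p=1$. Then $\mathrm{RP}_S$ always holds, and the reason is a descent worth seeing in its pure form. Let $f=\sum c_{\theta,i}\,\theta A_i\in[\mathbf A]\cap N$, a finite sum. Because $\Pi=\emptyset$, different pairs $(\theta,i)$ have different leaders $\theta u_i$. Let $v=\theta_0u_{i_0}$ be the highest one with $\theta_0\neq1$ and nonzero coefficient. Substitute $v\mapsto-T_{\theta_0,i_0}/S_{i_0}$ everywhere and multiply by a power of $S_{i_0}$. By (3) this kills $\theta_0A_{i_0}$. It does not change $f$ and the $A_l$, which lie in $N$ while $v\notin V$. It does not change the other $\theta A_i$ with $\theta\ne1$ either, since they involve only derivatives $\prec v$. So $S_{i_0}^af$ has a representation with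 one term fewer with $\theta\neq1$. After finitely many rounds $sf\in(\mathbf A)$ for a product $s$ of separants, so $f\in J_S$.

**A collision that breaks the property.** From now on $m=2$ and the ranking is orderly. Let $\mathbf A=\{y_1,\ y_2-s\}$, with leaders $y_1,y_2$ and $S=H=1$. The only pair has $v=y_{12}$, and up to sign
$$\Delta=\delta_2(y_1)-\delta_1(y_2-s)=s_1=R .$$
Setting $s_1=1$ and all other derivatives to $0$ kills both generators but not $s_1$, so $s_1\notin(\mathbf A)=J_S=J_H$. Both properties fail: cross-differentiation has produced a new equation.

**Branches.** Let $\mathbf A'=\{y_1,\ y_2-zs,\ z^2-z\}$, with leaders $y_1,y_2,z$ and $S=H=2z-1$. Up to sign $\Delta=z_1s+zs_1$, and by the example in Section 4, $R=(2z-1)zs_1$. At the point $z=s_1=1$, all other derivatives $0$, the set $\mathbf A'$ vanishes while $S=1$ and $R=1$. So $R\notin J_S$ and both properties fail. On the branch $z=0$ there is no obstruction; the branch $z=1$ is responsible.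

**Closing a branch from above.** Now add an equation in a further indeterminate, of high order:
$$\mathbf A=\{\,y_1,\ \ y_2-zs,\ \ z^2-z,\ \ \tilde w^2-1+z\,\},\qquad\tilde w=w_{111}.\tag{6}$$
The leaders are $y_1,y_2,z,\tilde w$; the set is autoreduced (the last element has degree $1<2$ in $z$). All initials are $1$, and $S=H=2\tilde w(2z-1)$. The only pair is still $(y_1,y_2)$, with $\Delta=z_1s+zs_1$ and $R=(2z-1)zs_1$ up to sign. This time (1) gives $\tilde w^2z\in(\mathbf A)$, hence $z\in J_S$ and $R\in J_S$. Theorem 2 will say that $\mathrm{RP}_S$ and $\mathrm{RP}_H$ hold. We shall use (6) to test attempts at a proof.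

## 6. Where the descent with powers of $G$ breaks

**The first attempt.** Suppose all $R_{ij}\in J_G$, and imitate the descent of Section 5, inverting $G$. Now several $\theta A_i$ may share the top leader $v$. One wants to trade them for a single one, using that $S_j\theta A_i-S_i\theta'A_j$ can be rewritten through terms with lower leaders. For $v=v_{ij}$ this seems to work: by (4), $s\Delta_{ij}-R_{ij}$ is a combination of $\theta A_l$ with $\theta u_l\prec v$, and $G^kR_{ij}=\sum b_lA_l$. The $A_l$ with $\theta=1$ do no harm in the descent, whatever their leaders.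

The break comes at the next collision, $v=\delta v_{ij}$. To get a relation there, one differentiates the relation at $v_{ij}$. The term $b_lA_l$ contributes $b_l\,\delta A_l$, with leader $\delta u_l$. If $u_l\succ v_{ij}$, then $\delta u_l\succ\delta v_{ij}$, and the maximum to be lowered has gone up. In (6) this occurs: by (1), $\tilde w^2R=(2z-1)s_1\big(z(\tilde w^2-1+z)-(z^2-z)\big)$, and applying $\delta_2$ brings in $\delta_2(\tilde w^2-1+z)$ with leader $w_{1112}$ of order $4$, above $\delta_2v=y_{122}$ of order $3$.

**A textbook condition that forbids this.** Call $\mathbf A$ *coherent* if for all $(i,j)\in\Pi$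
$$\Delta_{ij}\in(\theta A_l:\ \theta u_l\prec v_{ij}):H^\infty .\tag{7}$$
Rosenfeld's lemma says that coherence implies the Rosenfeld Property. So one might hope to decide the property by testing (7). This does not work, because (6) is *not* coherent. To see this, evaluate
$$z=1,\quad s_1=1,\quad\tilde w=1,\qquad\text{all other derivatives of }y,z,s,w\text{ at }0 .$$
The generators in (7), with $v=y_{12}$, have leaders of order at most $2$, so $\tilde w^2-1+z$ and its derivatives are not among them. The generators that can occur are $y_1$; $y_{11}$ (if $y_{11}\prec y_{12}$); $y_2-zs$; $y_{22}-zs_2-z_2s$ (if $y_{22}\prec y_{12}$); and $z^2-z$ with derivatives. They all vanish at the point: $s=s_2=z_2=0$, and every proper derivative of $z^2-z$ is a sum of terms each containing a proper derivative of $z$. But $H=2$ and $\Delta=\pm1$ there, so $H^k\Delta$ is never in the ideal generated by them.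

So no cleverer use of powers of $H$ can keep the relation below $v$. What can change is the set of denominators. In (6), the ideal $J_S\cap N$ equals $I=(y_1,y_2,z,\tilde w^2-1)N$. Indeed $z\in J_S$, hence also $y_2$ and $\tilde w^2-1$ are in $J_S$. Conversely $\mathbf A\subset I$, and $S\equiv-2\tilde w$ is a unit modulo $I$, so $G^kf\in(\mathbf A)$ with $G=S$ and $f\in N$ forces $f\in I$ (set the derivatives outside $V$ to $0$ first). Thus $J_S\cap N=P_+\cap P_-$ with $P_\pm=(y_1,y_2,z,\tilde w\mp1)N$ prime. At either prime $z-1$ is invertible, and
$$z=\frac{z^2-z}{z-1}$$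
lies below every bound at which we need it. The denominator $z-1$ is not available among the powers of $G$, but it is available at each component. This is Lemma 1 at work, and the plan is now clear: decompose $J_G\cap N$ into primes $P$ to which Lemma 1 applies, and run the descent over each $P$ separately, with all of $N\setminus P$ inverted.

## 7. The components of $J_G$

**Lemma 4.** $J_G\cap N$ is a finite (possibly empty) irredundant intersection of prime ideals $P$ of $N$ with $\mathbf A\subset P$, $G\notin P$ and $P\cap\mathcal F[W]=0$. (The empty intersection is $N$.) In particular no $S_l$ lies in any such $P$.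

Recall the facts used, for a polynomial ring $N_0$ in finitely many variables over a field. A minimal prime over an ideal generated by $p$ elements of a Noetherian ring has height at most $p$ (Krull). For a prime $P^0$ of $N_0$ in $e$ variables, the fraction field of $N_0/P^0$ has transcendence degree $e-\operatorname{ht}P^0$. Localizations of $N_0$ are Cohen–Macaulay, and in a Cohen–Macaulay ring an ideal of height $p$ generated by $p$ elements has only associated primes of height $p$ (Macaulay's unmixedness theorem, e.g. Matsumura, *Commutative Ring Theory*, Thm. 17.6).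

*Proof.* **Step 1: reduce to finitely many variables.** Let $V_0\subset V$ be the finite set of derivatives that occur in $\mathbf A$ and $G$; note $U\subset V_0$. Put $W_0=V_0\setminus U$, $N_0=\mathcal F[V_0]$ and $J^0=(\mathbf A)N_0:G^\infty$. View $f\in\mathcal R$ as a polynomial over $N_0$ in the derivatives outside $V_0$. Then $G^kf\in(\mathbf A)\mathcal R$ iff $G^k$ times each coefficient of $f$ lies in $(\mathbf A)N_0$. Hence $f\in J_G$ iff all coefficients of $f$ lie in $J^0$, so $J_G\cap N=J^0N$. If $J^0=N_0$, take the empty family. Otherwise $G\neq0$; let $C=N_0[1/G]$ and $\mathfrak a=(\mathbf A)C$. Then $\mathfrak a\cap N_0=J^0$, and so $\mathfrak a\ne C$.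

**Step 2: minimal primes of $\mathfrak a$ have height exactly $p$ and miss $\mathcal F[W_0]\setminus\{0\}$.** Let $P^0\subset N_0$ be the contraction of a minimal prime of $\mathfrak a$. Then $\mathbf A\subset P^0$ and $G\notin P^0$. Since $S$ divides a power of $G$, no $S_l$ lies in $P^0$. By Krull, $\operatorname{ht}P^0\le p$, so
$$\operatorname{trdeg}_{\mathcal F}\operatorname{Frac}(N_0/P^0)=|V_0|-\operatorname{ht}P^0\ge|V_0|-p=|W_0| .$$
On the other hand, $A_l$ involves only derivatives $\preceq u_l$. So in $\operatorname{Frac}(N_0/P^0)$ the class $\bar u_l$ is a root of $A_l$, viewed as a polynomial in $u_l$ over the field generated over $\mathcal F$ by $\overline{W}_0,\bar u_1,\dots,\bar u_{l-1}$. The derivative of this polynomial at $\bar u_l$ is $\bar S_l\neq0$, so the polynomial is nonzero and $\bar u_l$ is algebraic over that field. Hence the transcendence degree is at most $|W_0|$. So equality holds, $\operatorname{ht}P^0=p$, and the elements of $\overline{W}_0$ are algebraically independent, that is, $P^0\cap\mathcal F[W_0]=0$.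

**Step 3: $\mathfrak a$ is the intersection of its minimal primes.** By Step 2, $\mathfrak a$ has height $p$, and it is generated by the $p$ elements of $\mathbf A$. By unmixedness all associated primes have height $p$, so none is embedded. Hence $\mathfrak a$ is the intersection of its primary components at the finitely many minimal primes, and the component at the minimal prime $\mathfrak P=P^0C$ is $\mathfrak aC_{\mathfrak P}\cap C$. Lemma 1 applies with $X=V_0$, the variables $u_1,\dots,u_p$ and $\mathfrak p=P^0$: every $f\in P^0$ satisfies $gf\in(\mathbf A)N_0$ for some $g\in N_0\setminus P^0$. So $\mathfrak aC_{\mathfrak P}=\mathfrak PC_{\mathfrak P}$, and the component is $\mathfrak P$ itself. Thus $\mathfrak a=\bigcap\mathfrak P$, and contracting to $N_0$ gives $J^0=\bigcap P^0$.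

**Step 4: return to $N$.** Put $P=P^0N$, the set of polynomials over $N_0$ in the variables $V\setminus V_0$ with all coefficients in $P^0$. Since $N/P=(N_0/P^0)[V\setminus V_0]$ is a domain, $P$ is prime. Coefficientwise, $J_G\cap N=J^0N=\bigcap P$, $P\cap\mathcal F[W]=0$, and $P\cap N_0=P^0$. So $G\notin P$, and the $P$ are pairwise incomparable because the $P^0$ are; a finite intersection of pairwise incomparable primes is irredundant. Finally, $S_l\in P$ would put a power of $G$, hence $G$, in $P$. $\square$

## 8. The descent over one component

Fix one of the primes $P$ of Lemma 4. Put $M=N\setminus P$, so that all $S_l\in M$, and $\mathcal R_M=M^{-1}\mathcal R$. By the quotient rule this is a differential ring. Let $[\mathbf A]\mathcal R_M$ be the ideal of $\mathcal R_M$ generated by all $\theta A_i$; it is a differential ideal, because $\delta(c\,\theta A_i)=(\delta c)\,\theta A_i+c\,\delta\theta A_i$.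

**Proposition 5.** The following are equivalent:
(a) $[\mathbf A]\cap N\subset P$;
(b) $R_{ij}\in P$ for all $(i,j)\in\Pi$;
(c) $[\mathbf A]\mathcal R_M\cap N=P$.

*Proof.* (a)$\Rightarrow$(b) is (5). (c)$\Rightarrow$(a) holds because $[\mathbf A]\cap N\subset[\mathbf A]\mathcal R_M\cap N$. It remains to prove (b)$\Rightarrow$(c).

For a derivative $v$ let $I_{\prec v}$ be the ideal of $\mathcal R_M$ generated by all $\theta A_l$ ($\theta\in\Theta$, with $\theta=1$ allowed) such that $\theta u_l\prec v$. For $f\in I_{\prec v}$ and $\delta\in\Delta$,
$$\delta f\in I_{\prec\delta v},\tag{8}$$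
because $\delta(c\,\theta A_l)=(\delta c)\,\theta A_l+c\,\delta\theta A_l$ and $\theta u_l\prec\delta\theta u_l\prec\delta v$. Note that in $I_{\prec v}$ even the undifferentiated $A_l$ must have $u_l\prec v$. This is what the attempt of Section 6 could not ensure, and what makes (8) true.

**Step 1: $\Delta_{ij}\in I_{\prec v_{ij}}$ for $(i,j)\in\Pi$.** This is where the local lemma is used. Put $v=v_{ij}$. By (4), $s\Delta_{ij}-R_{ij}\in I_{\prec v}$ with $s\in M$ a product of separants. By (b), $R_{ij}\in\mathfrak p:=P\cap N_{\prec v}$. Apply Lemma 1 with $X=V_{\prec v}$ and this $\mathfrak p$. Its hypotheses hold: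

- $X\cap U$ consists of the $u_l\prec v$, which is an initial part $u_1,\dots,u_q$ of the list;
- for these $l$, $A_l$ lies in $N$ and involves only derivatives $\preceq u_l\prec v$, so $A_l\in\mathcal F[X]$, and none of $u_{l+1},\dots,u_q$ occurs in it;
- $\mathfrak p$ is prime, $A_l\in\mathfrak p$ and $S_l\notin\mathfrak p$;
- $\mathfrak p\cap\mathcal F[X\setminus U]\subset P\cap\mathcal F[W]=0$.

So there is $g\in N_{\prec v}\setminus\mathfrak p\subset M$ with $gR_{ij}\in\sum_{u_l\prec v}A_lN_{\prec v}$. As $g$ is a unit of $\mathcal R_M$, $R_{ij}\in I_{\prec v}$. Hence $s\Delta_{ij}\in I_{\prec v}$, and since $s$ is a unit, $\Delta_{ij}\in I_{\prec v}$.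

**Step 2: if $\theta u_i=\theta'u_j=v$, then $S_j\,\theta A_i-S_i\,\theta'A_j\in I_{\prec v}$.** This extends Step 1 from the first collision to all later ones. If $i=j$, then $\theta=\theta'$ and the expression is $0$. If $i\ne j$, we may assume $i<j$, since exchanging the roles only changes the sign. Then $(i,j)\in\Pi$, and $v$ is a derivative of $v_{ij}$: there is $\eta\in\Theta$ with $\theta=\eta\theta_{ij}$, $\theta'=\eta\theta_{ji}$. Use induction on the order of $\eta$. The case $\eta=1$ is Step 1. If the claim holds for $(\theta,\theta',v)$, then
$$S_j\,\delta\theta A_i-S_i\,\delta\theta'A_j=\delta\big(S_j\,\theta A_i-S_i\,\theta'A_j\big)-(\delta S_j)\,\theta A_i+(\delta S_i)\,\theta'A_j .$$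
The first term on the right lies in $I_{\prec\delta v}$ by the induction hypothesis and (8). The other two lie there because $\theta A_i$ and $\theta'A_j$ are generators with leader $v\prec\delta v$.

**Step 3: if $f\in[\mathbf A]\mathcal R_M\cap N$, then $f\in(\mathbf A)\mathcal R_M$.** This is the descent. Write
$$f=\sum c_{\theta,i}\,\theta A_i\qquad(\text{finite sum},\ c_{\theta,i}\in\mathcal R_M).$$
Suppose that every such representation has a nonzero coefficient with $\theta\neq1$. Among all representations choose one for which the maximum $v$ of the $\theta u_i$ with $\theta\neq1$, $c_{\theta,i}\neq0$, is least; this is possible by well-ordering. Fix $(\theta_0,i_0)$ with $\theta_0\ne1$ that occurs with $\theta_0u_{i_0}=v$. For every other $(\theta,i)$ with $\theta u_i=v$, Step 2 gives $S_{i_0}\theta A_i-S_i\theta_0A_{i_0}\in I_{\prec v}$. Since $S_{i_0}$ is a unit of $\mathcal R_M$, we get $\theta A_i\in\mathcal R_M\,\theta_0A_{i_0}+I_{\prec v}$. Replacing all of them,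
$$f=c\,\theta_0A_{i_0}+\sum_{\theta\ne1,\ \theta u_i\prec v}c'_{\theta,i}\,\theta A_i+\sum_lc''_lA_l .\tag{9}$$
Now consider the ring homomorphism $\varphi:\mathcal R_M\to\mathcal R_M$ that fixes $\mathcal F$ and all derivatives other than $v$ and sends $v\mapsto-T_{\theta_0,i_0}/S_{i_0}$. It is well defined: $v$ is a proper derivative of $u_{i_0}$, so $v\notin V$, and $\varphi$ is the identity on $N\supset M$, so elements of $M$ stay units. It fixes $f\in N$ and all $A_l\in N$. It fixes each $\theta A_i$ with $\theta u_i\prec v$, since these involve only derivatives $\prec v$. By (3), $\varphi(\theta_0A_{i_0})=0$. Applying $\varphi$ to (9),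
$$f=\sum_{\theta\ne1,\ \theta u_i\prec v}\varphi(c'_{\theta,i})\,\theta A_i+\sum_l\varphi(c''_l)A_l ,$$
a representation in which all $\theta u_i$ with $\theta\ne1$ are $\prec v$. Either it has no nonzero coefficient with $\theta\neq1$, or its maximum is smaller than $v$. Both contradict our choices.

**Step 4: conclusion.** Let $f\in[\mathbf A]\mathcal R_M\cap N$. By Step 3, $f\in(\mathbf A)\mathcal R_M$. Setting all derivatives outside $V$ to $0$ is a ring homomorphism $\mathcal R_M\to N_P$ that fixes $N$. So $f\in(\mathbf A)N_P\subset PN_P$, and $f\in PN_P\cap N=P$. Conversely, Lemma 1 with $X=V$ and $\mathfrak p=P$ (so $X\cap U=U$ and $P\cap\mathcal F[W]=0$) gives $P\subset(\mathbf A)N_P\subset[\mathbf A]\mathcal R_M$. This proves (c). $\square$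

## 9. The criterion and the algorithm

**Proof of Theorem 2.** By Lemma 4, $J_G\cap N=\bigcap P$. So $\mathrm{RP}_G$, that is $[\mathbf A]\cap N\subset J_G$, holds iff $[\mathbf A]\cap N\subset P$ for every $P$. By Proposition 5 this holds iff $R_{ij}\in P$ for all $P$ and all $(i,j)\in\Pi$. Since $R_{ij}\in N$, this says $R_{ij}\in J_G$ for all $(i,j)\in\Pi$. If the family of primes is empty, both sides are true. $\square$

The primes $P$ serve only in the proof; the criterion does not mention them, and the algorithm never computes them. In particular no factorization over $\mathcal F$ is needed.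

**Proof of Theorem 3.** On input $(\preceq,\mathbf A)$ proceed as follows.

1. Find the leaders with finitely many comparisons, then $S$ and $H$. Let $G=H$ or $G=S$.
2. Compute $\Pi$, the $\Delta_{ij}$, and partial remainders $R_{ij}$ by the terminating procedure of Section 4. Whether a derivative is a proper derivative of some $u_l$ is read off from exponent vectors; the highest one is found with finitely many ranking queries.
3. Test whether $R_{ij}\in(\mathbf A):G^\infty$ for all $(i,j)\in\Pi$.

*Step 3 is effective.* Let $C$ be the polynomial ring over $\mathcal F$ in the finitely many derivatives that occur in $\mathbf A$ and the $R_{ij}$. Membership may be tested in $C$: if $G^kR_{ij}\in(\mathbf A)\mathcal R$, set all variables outside $C$ to $0$; this changes neither $G$, nor $R_{ij}$, nor $\mathbf A$. In $C$,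
$$R_{ij}\in(\mathbf A):G^\infty\iff R_{ij}\in(\mathbf A,\ 1-tG)\,C[t].$$
For ($\Leftarrow$), note $G\neq0$, put $t=1/G$ and clear denominators. For ($\Rightarrow$), if $G^kR_{ij}\in(\mathbf A)$, then $R_{ij}=t^kG^kR_{ij}+(1-t^kG^k)R_{ij}$, and $1-tG$ divides $1-t^kG^k$. Membership in an ideal of $C[t]$ is decidable by Buchberger's algorithm, which uses only field operations and zero tests in $\mathcal F$. By Theorem 2 the output is correct. The same algorithm serves all $\mathcal F,m,n$, and it queries the ranking only finitely often. $\square$

So the answer to both (i) and (ii) is yes. Since Theorem 2 holds for every $G\in N$ such that $S$ divides a power of $G$, $\mathrm{RP}_G$ is likewise decidable with $G$ as part of the input: add the derivatives in $G$ to $C$, and answer yes if $G=0$, when $J_G=\mathcal R$.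

## 10. Prime components of $[\mathbf A]:G^\infty$

Proposition 5(c) contains more than Theorem 2 uses. Write $[\mathbf A]:G^\infty=\{f\in\mathcal R:G^kf\in[\mathbf A]\text{ for some }k\}$.

**Theorem 6.** The following are equivalent.

1. $\mathbf A$ has $\mathrm{RP}_G$.
2. $R_{ij}\in J_G$ for all $(i,j)\in\Pi$.
3. $\sqrt{[\mathbf A]:G^\infty}\cap N=J_G\cap N$.
4. For every prime $P$ of Lemma 4 there is a prime differential ideal $Q\supset\mathbf A$ with $Q\cap N=P$.

If they hold, then:

- for $f\in\mathcal R$ and any partial remainder $f'$ of $f$, $f\in[\mathbf A]:G^\infty\iff f'\in J_G$, so membership in $[\mathbf A]:G^\infty$ is decidable;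
- $[\mathbf A]:G^\infty$ is radical;
- $Q_P:=[\mathbf A]\mathcal R_M\cap\mathcal R$ (with $M=N\setminus P$) is a prime differential ideal with $Q_P\cap N=P$, and $[\mathbf A]:G^\infty=\bigcap_PQ_P$ irredundantly. So $P\mapsto Q_P$ is a bijection from the minimal primes of $J_G\cap N$ to those of $[\mathbf A]:G^\infty$.

*Proof.* (1)$\Leftrightarrow$(2) is Theorem 2. (3)$\Rightarrow$(1) holds because $[\mathbf A]\subset\sqrt{[\mathbf A]:G^\infty}$.

**(1)$\Rightarrow$(3).** Let $f\in N$ with $G^kf^e\in[\mathbf A]$. Then $G^kf^e\in[\mathbf A]\cap N\subset J_G$. Since $J_G:G=J_G$, $f^e\in J_G\cap N$, which is radical by Lemma 4; so $f\in J_G$. Conversely $f\in J_G$ gives $G^kf\in(\mathbf A)\subset[\mathbf A]$ for some $k$.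

**(4)$\Rightarrow$(1).** $Q$ contains $[\mathbf A]$, so $[\mathbf A]\cap N\subset Q\cap N=P$ for all $P$, hence $[\mathbf A]\cap N\subset J_G$.

Now assume (1). Then (a), hence (c), of Proposition 5 holds for each $P$. Let $sf\equiv f'\bmod[\mathbf A]$ with $s$ a product of separants and $f'\in N$.

**Membership.** Since $S$ divides a power of $G$, so does $s$. Hence $f\in[\mathbf A]:G^\infty$ iff $sf\in[\mathbf A]:G^\infty$ iff $f'\in[\mathbf A]:G^\infty$. If $G^kf'\in[\mathbf A]$, then $G^kf'\in[\mathbf A]\cap N\subset J_G$, so $f'\in J_G$; the converse is clear. Thus $f\in[\mathbf A]:G^\infty\iff f'\in J_G$. The argument used only that $f'\in N$ and $sf\equiv f'\bmod[\mathbf A]$ for some product $s$ of separants. Decidability follows as in Section 9.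

**Radicality.** We have $f'^e\in N$ and $s^ef^e\equiv f'^e\bmod[\mathbf A]$, so the equivalence just proved applies to $f^e$ and $f'^e$. If $f^e\in[\mathbf A]:G^\infty$, then $f'^e\in J_G\cap N$, so $f'\in J_G$, and $f\in[\mathbf A]:G^\infty$.

**Primes.** As $s\in M$ is a unit of $\mathcal R_M$, by (c)
$$f\in Q_P\iff f'\in[\mathbf A]\mathcal R_M\cap N=P .$$
Again only $f'\in N$ and $sf\equiv f'\bmod[\mathbf A]$ matter. If $f_1',f_2'$ belong to $f_1,f_2$ with multipliers $s_1,s_2$, then $f_1'f_2'\in N$ belongs to $f_1f_2$ with multiplier $s_1s_2$. So $f_1f_2\in Q_P$ gives $f_1'f_2'\in P$, hence $f_1'\in P$ or $f_2'\in P$, hence $f_1\in Q_P$ or $f_2\in Q_P$. Also $1\notin Q_P$, since $1\notin P$. So $Q_P$ is prime. It is the contraction of a differential ideal, hence differential; it contains $\mathbf A$; and $Q_P\cap N=P$ by (c). This proves (4).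

**Decomposition.** $f\in\bigcap_PQ_P\iff f'\in\bigcap_PP=J_G\cap N\iff f\in[\mathbf A]:G^\infty$. The $Q_P$ are pairwise incomparable because the $P=Q_P\cap N$ are, so the intersection is irredundant. A finite irredundant intersection of primes consists of the minimal primes of the ideal, which gives the bijection. $\square$

## 11. Two implications that cannot be reversed

**Coherence and the Rosenfeld Property.** The set (6) has $R\in J_S$, so by Theorem 2 it has $\mathrm{RP}_S$, and hence $\mathrm{RP}_H$. But by Section 6 it is not coherent. So coherence is sufficient for the Rosenfeld Property and not necessary, whereas the criterion of Theorem 2 is exact.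

**Strong and ordinary Rosenfeld Property.** Let $m=2$, $n=4$, with indeterminates $y,z,s,t$ and an orderly ranking with $z\prec t$. Let
$$\mathbf A=\{\,y_1,\ \ y_2-(z-1)s,\ \ zt^2+t,\ \ z^2-z\,\},$$
with leaders $y_1,y_2,t,z$; it is autoreduced, since the other elements have degree at most $1$ in $z$, and only $zt^2+t$ involves $t$. The only pair is $(y_1,y_2)$, and up to sign
$$\Delta=\delta_2(y_1)-\delta_1\big(y_2-(z-1)s\big)=(z-1)s_1+z_1s .$$
As $\delta_1(z^2-z)=(2z-1)z_1$, a partial remainder is $R=(2z-1)(z-1)s_1$.

The initial $z$ of $zt^2+t$ divides $H$, and $z(z-1)\in(\mathbf A)$. So $z-1\in J_H$ and $R\in J_H$: the Rosenfeld Property holds. The product of the separants is $S=(2zt+1)(2z-1)$. At the point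
$$z=t=0,\qquad y_1=0,\qquad y_2=-s,\qquad s_1=1$$
all of $\mathbf A$ vanishes, while $S=-1$ and $R=1$. So no $S^kR$ lies in $(\mathbf A)$, that is, $R\notin J_S$, and the Strong Rosenfeld Property fails.
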